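
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Haj\'os constructions in which every conjunction is critical}


\begin{abstract}
Every $k$-critical graph can be built from copies of $K_k$ by Haj\'os' two
operations, conjunction and coalition. We prove that for every $k\ge 3$ the
construction can be chosen so that at each conjunction step both input graphs
and the output graph are $k$-critical, and so that all graphs that occur have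
chromatic number exactly $k$. We also show that the graphs with a construction
of this kind (without the condition on the chromatic numbers) are precisely
the connected graphs of chromatic number at least $k$, whereas unrestricted
Haj\'os constructions give precisely the graphs of chromatic number at
least~$k$.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

All graphs are finite and simple. A graph $G$ is \emph{$k$-critical} if
$\chi(G)=k$ and every proper subgraph of $G$ has chromatic number less than
$k$. There are two \emph{Haj\'os operations}.
\begin{itemize}
\item \emph{Conjunction.} Take disjoint graphs $G_1,G_2$ with edges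
$x_1y_1\in E(G_1)$ and $x_2y_2\in E(G_2)$. Identify $x_1$ and $x_2$ to a single
vertex $x$, delete the edges $x_1y_1$ and $x_2y_2$, and add the edge $y_1y_2$.
\item \emph{Coalition.} Identify two non-adjacent vertices of a graph, and
replace any multiple edges that result by single edges.
\end{itemize}
A graph is \emph{Haj\'os-$k$-constructible} if it can be obtained from copies
of $K_k$ by finitely many such operations, each applied to graphs already
obtained. Such a sequence is a \emph{Haj\'os-$k$-construction}, and the graphs
that appear in it are its \emph{intermediary graphs}. Graphs are taken up to
isomorphism, and a graph once obtained may be used several times, in disjoint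
copies.

Haj\'os' theorem says that $\chi(G)\ge k$ if and only if $G$ has a
Haj\'os-$k$-constructible subgraph; in particular every $k$-critical graph has
a Haj\'os-$k$-construction. One would like to stay within critical graphs
along the way. The two operations behave differently in this respect. A
conjunction of two $k$-critical graphs is again $k$-critical if $k\ge 3$
(Corollary~\ref{cor:conj}), while a coalition need not preserve criticality:
identifying two vertices at distance two in the $5$-cycle, which is
$3$-critical, gives a triangle with a pendant edge. A theorem of Jensen and
Royle shows that one cannot avoid non-critical graphs altogether. For every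
$k\ge 4$ there is a $k$-critical graph $G$ such that the last step of every
Haj\'os-$k$-construction of $G$ is a coalition applied to a graph that is not
$k$-critical.

This leaves the possibility of confining the non-critical graphs to the
coalition steps.

\begin{definition}
A Haj\'os-$k$-construction is \emph{conjunction-critical} if at every
conjunction step the two input graphs and the output graph are $k$-critical.
No condition is imposed on graphs that occur only in coalition steps.
\end{definition}

Open Problem~21 of \cite{source} asks whether every $k$-critical graph, for
$k\ge4$, has a conjunction-critical Haj\'os-$k$-construction. The answer is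
yes for every such $k$.

\begin{theorem}\label{thm:A}
Let $k\ge 3$. Every $k$-critical graph has a conjunction-critical
Haj\'os-$k$-construction. Moreover, the construction can be chosen so that all
its intermediary graphs have chromatic number exactly $k$.
\end{theorem}

By the theorem of Jensen and Royle, ``conjunction-critical'' cannot be
strengthened here to ``with all intermediary graphs critical'', for any
$k\ge 4$. Our proof uses neither that theorem nor Haj\'os' theorem.

Which graphs, critical or not, have conjunction-critical constructions? Such a
graph is connected, because $k$-critical graphs are connected and coalitions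
preserve connectedness. Apart from the obvious condition $\chi\ge k$, there is
no other restriction.

\begin{theorem}\label{thm:B}
Let $k\ge 3$. A graph $B$ has a conjunction-critical Haj\'os-$k$-construction
if and only if $B$ is connected and $\chi(B)\ge k$. If $B$ is connected and
$\chi(B)=k$, then all intermediary graphs can be taken to have chromatic
number exactly $k$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $k\ge 3$. A graph $B$ is Haj\'os-$k$-constructible if and only if
$\chi(B)\ge k$. Consequently, the graphs with a conjunction-critical
Haj\'os-$k$-construction are exactly the connected Haj\'os-$k$-constructible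
graphs.
\end{theorem}

\begin{remark}
The bound $k\ge 3$ is needed in Theorems~\ref{thm:B} and~\ref{thm:C}. For $k=2$
the only critical graph is $K_2$. The conjunction of two copies of $K_2$ is
$K_2$ with an additional isolated vertex, which is not critical, and no
coalition can be applied to $K_2$. So $K_2$ is the only graph with a
conjunction-critical construction. In general, a conjunction of two graphs with
one edge each has one edge, and a coalition applied to a graph with one edge
gives a graph with one edge, so every Haj\'os-$2$-constructible graph has
exactly one edge. The path with two edges, which is connected and has chromatic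
number $2$, therefore violates both statements.
\end{remark}

\section{The idea, on the 5-wheel}\label{sec:wheel}

For $k=3$ the critical graphs are the odd cycles. The conjunction of cycles of
lengths $a$ and $b$ is a cycle of length $a+b-1$, so all odd cycles arise from
triangles by conjunctions alone. For $k=4$ coalitions are needed. Consider the
$5$-wheel $W$ with hub $h$ and rim $r_0r_1r_2r_3r_4$. Its rim needs three
colors and its hub a fourth. It is $4$-critical: without a rim edge, the rim
becomes a path and can be $2$-colored, which leaves a third color for the hub;
without the spoke $hr_i$, the vertices $h$ and $r_i$ can share a color, and two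
further colors suffice for the remaining path. If $G_1,G_2$ have at least four
vertices each, then removing $x$ and $y_1$ from their conjunction separates the
rest of $G_1$ from the rest of $G_2$. But $W$ minus any two vertices is
connected, so $W$ is not a conjunction of two $4$-critical graphs. Since
conjunctions alone produce only $4$-critical graphs from copies of $K_4$
(Corollary~\ref{cor:conj}), they do not produce $W$.

To construct $W$, look at the vertex $r_0$ and its neighbors $r_1,r_4,h$. These
four vertices would form a $K_4$ if $r_1r_4$ were an edge. We want to start
from this $K_4$ and replace the wrong edge $r_1r_4$ by something inside $W$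
that does the same job, namely, forces different colors on $r_1$ and $r_4$.
Criticality provides it. Identify $r_1$ and $r_4$ to a vertex $w$. The
resulting graph is not $3$-colorable, and indeed $w,h,r_2,r_3$ span a $K_4$ in
it. Now split $w$ again into $r_1$ and $r_4$, and distribute the three edges
$wr_2,wh,wr_3$ among them as $r_1r_2$, $r_1h$, $r_4r_3$. The resulting graph
$S$, consisting of the triangle $hr_2r_3$ and these three edges, is a proper
subgraph of $W$, hence $3$-colorable. In each $3$-coloring of $S$ the colors of
$r_1$ and $r_4$ differ, since otherwise we could color the $K_4$ on
$w,h,r_2,r_3$. So, as far as colorings are concerned, $S$ acts as an edge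
$r_1r_4$.

Take the $K_4$ on $r_0,r_1,r_4,h^0$, delete the edge $r_1r_4$, and attach $S$
at $r_1$ and $r_4$ with a separate copy $h^1$ of the hub. The graph $Z$
obtained is the conjunction of two copies of $K_4$: identify $w$ with $r_1$,
delete $wr_3$ and $r_1r_4$, and add $r_3r_4$. It maps onto $W$; the only
vertices that have to be identified are $h^0$ and $h^1$. So $W$ arises by one
critical conjunction and one coalition.

In general three things change. Several pairs of neighbors may be
non-adjacent; we treat them one after the other. The smaller critical graph
found after an identification need not be complete; we use induction. Finally,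
after the split both new vertices may receive many edges, and attaching $S$ is
then no longer a single conjunction. This last point is settled by
Lemma~\ref{lem:class}.

\section{Preliminaries}\label{sec:prelim}

From now on fix $k\ge3$. A \emph{coloring}, without further specification, is a
proper coloring with colors from a fixed set of $k-1$ colors, and a graph is
\emph{colorable} if it has a coloring. The following facts about $k$-critical
graphs are standard.
\begin{itemize}
\item A graph with $\chi\ge k$ contains a $k$-critical subgraph: take a
minimal subgraph that is not colorable. Its chromatic number is $k$, because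
deleting a vertex lowers $\chi$ by at most one.
\item A $k$-critical graph is connected, since one of its components already
has chromatic number $k$.
\item A $k$-critical graph $G$ has minimum degree at least $k-1\ge 2$: a
coloring of $G-x$ would extend to any vertex $x$ of degree at most $k-2$.
\item The only $k$-critical graph containing $K_k$ is $K_k$.
\end{itemize}

A \emph{homomorphism} $\varphi:X\to Y$ is a map $V(X)\to V(Y)$ that takes edges
to edges. A proper coloring of $Y$ with any number of colors pulls back to a
proper coloring of $X$ with the same colors, so $\chi(X)\le\chi(Y)$. We call
$\varphi$ \emph{onto} if $\varphi(V(X))=V(Y)$ and $\varphi(E(X))=E(Y)$. The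
natural map of a coalition is an onto homomorphism; in particular, a coalition
does not decrease $\chi$. The next lemma says that, conversely, all onto
homomorphisms are composed of coalitions.

\begin{lemma}\label{lem:onto}
If $\varphi:X\to Y$ is an onto homomorphism, then $Y$ is obtained from $X$ by
coalitions, and each graph $W$ that occurs on the way satisfies
$\chi(X)\le\chi(W)\le\chi(Y)$.
\end{lemma}

\begin{proof}
If $\varphi$ is injective, it is an isomorphism. Otherwise choose $a\ne b$ with
$\varphi(a)=\varphi(b)$. They are not adjacent, since $Y$ has no loops. Let $X'$
be obtained by identifying them. Each edge of $X'$ comes from an edge of $X$,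
so $\varphi$ induces a homomorphism $X'\to Y$, again onto, and we continue by
induction on $|V(X)|$. Each graph $W$ that occurs has homomorphisms
$X\to W\to Y$, which gives the inequalities.
\end{proof}

Let $\mathcal C$ be the class of graphs that have a conjunction-critical
Haj\'os-$k$-construction in which every intermediary graph has chromatic
number exactly $k$. Thus $K_k\in\mathcal C$, and Theorem~\ref{thm:A} says that
every $k$-critical graph lies in $\mathcal C$. If $X\in\mathcal C$, $\chi(Y)=k$
and there is an onto homomorphism $X\to Y$, then $Y\in\mathcal C$ by
Lemma~\ref{lem:onto}.

\section{Colorable splits act as edges}\label{sec:splits}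

Let $H$ be $k$-critical, let $w\in V(H)$, and let $N_H(w)=N_u\cup N_v$ with
$N_u\cap N_v=\emptyset$. The \emph{split} $S$ of $H$ at $w$ given by
$(N_u,N_v)$ is obtained from $H-w$ by adding two new vertices $u,v$ and joining
$u$ to all of $N_u$ and $v$ to all of $N_v$. The edges of $S$ correspond one to
one to those of $H$. A coloring of $S$ with equal colors at $u$ and $v$ is the
same as a coloring of $H$, so there is none:
\begin{equation}\label{eq:differ}
\text{in every coloring of $S$, the vertices $u$ and $v$ have different colors.}
\end{equation}
If $S$ is colorable, it imposes exactly the same condition on $u$ and $v$ as an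
edge $uv$. It does so without redundancy: as soon as one edge of $S$ is
deleted, $u$ and $v$ may have equal colors. This suggests replacing an edge of
a critical graph by a colorable split.

Let $F$ be a $k$-critical graph disjoint from $H$ and let $uv\in E(F)$. Name
the two new vertices of $S$ after the ends of this edge. The graph
\[
R=(F-uv)\cup S ,
\]
in which $F-uv$ and $S$ share exactly the vertices $u$ and $v$, is obtained by
\emph{replacing the edge $uv$ of $F$ by $S$}. Note that $uv\notin E(R)$, while
all other edges of $F$ survive.

\begin{lemma}\label{lem:critical}
If $S$ is colorable, then $R$ is $k$-critical.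
\end{lemma}

\begin{proof}
Suppose that $R$ has a coloring. It restricts to a coloring of $S$, so $u$ and
$v$ have different colors by \eqref{eq:differ}. Then its restriction to $F-uv$
is a coloring of $F$, a contradiction. So $\chi(R)\ge k$.

Next we show that $R-e$ is colorable for every edge $e$.

\emph{Let $e\in E(S)$}, and let $e'$ be the corresponding edge of $H$. A
coloring of $H-e'$ gives a coloring of $S-e$ in which $u$ and $v$ have the same
color. The graph $F-uv$ is colorable, and $u$ and $v$ have the same color in
each of its colorings, because $F$ is not colorable. After a permutation of
colors the two colorings agree at $u$ and $v$, and together they color $R-e$.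

\emph{Let $e\in E(F-uv)$.} A coloring of $F-e$ gives $u$ and $v$ different
colors. By assumption $S$ has a coloring, and it gives $u$ and $v$ different
colors by \eqref{eq:differ}. After a permutation of colors the two agree at
$u$ and $v$, and together they color $R-e$.

Deleting an edge lowers $\chi$ by at most one, so $\chi(R)=k$. Since $F$ and $H$
have minimum degree at least $2$, every vertex of $F-uv$ has positive degree in
$F-uv$, and every other vertex of $R$ has the same degree in $R$ as in $H$. So
$R$ has no isolated vertices. Hence every proper subgraph of $R$ misses an
edge, lies in some $R-e$, and is colorable.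
\end{proof}

The assumption on $S$ is also necessary. If $S$ is not colorable, then neither
is $R-e$ for any $e\in E(F-uv)$, as it contains $S$; and $F-uv$ does have
edges.

\begin{corollary}\label{cor:conj}
The conjunction of two $k$-critical graphs is $k$-critical.
\end{corollary}

\begin{proof}
Consider the conjunction of $H$ and $F$ with respect to the edges $wz$ and
$uv$, where $w$ and $u$ are identified and the edge $zv$ is added. This is the
graph $R$ for the split $S$ with $N_u=N_H(w)\setminus\{z\}$ and $N_v=\{z\}$.
Here $S$ is colorable: color $H-wz$, give $u$ the color of $w$, and give $v$,
whose only neighbor in $S$ is $z$, a color different from that of $z$. This is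
possible because $k-1\ge2$. Now apply Lemma~\ref{lem:critical}.
\end{proof}

So moving a single edge $wz$ of $H$ to the second vertex $v$ amounts to one
conjunction. If $|N_v|\ge2$, several edges have to be moved. One conjunction
uses up the edge $uv$ of its copy of $F$, so we spend a fresh copy of $F$ for
each edge to be moved, and merge the copies afterwards by coalitions
(Figure~\ref{fig:merge}).

\begin{lemma}\label{lem:class}
If $S$ is colorable and $F,H\in\mathcal C$, then $R\in\mathcal C$.
\end{lemma}

\begin{proof}
We have $N_v\neq\emptyset$, since otherwise $S$ would contain a copy of $H$,
with $u$ in the role of $w$. Let $N_v=\{z_1,\dots,z_d\}$, $d\ge1$. Put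
$L_0=H$. For $i=1,\dots,d$ take a new copy $F^i$ of $F$, in which $a^i$ denotes
the copy of a vertex $a$. Form the conjunction $L_i$ of $L_{i-1}$ and $F^i$
with respect to the edges $wz_i$ and $u^iv^i$: identify $w$ with $u^i$, call
the resulting vertex $w$ again, delete $wz_i$ and $u^iv^i$, and add $z_iv^i$.
The edge $wz_i$ is present in $L_{i-1}$, because only $wz_1,\dots,wz_{i-1}$
have been deleted from $H$. By Corollary~\ref{cor:conj} and induction on $i$,
all inputs and outputs of these conjunctions are $k$-critical; in particular
they have chromatic number $k$. Since $F,H\in\mathcal C$, it follows that
$L_d\in\mathcal C$.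

Define $\pi:V(L_d)\to V(R)$ by $\pi(w)=u$, by $\pi(y)=y$ for
$y\in V(H)\setminus\{w\}$, and by $\pi(a^i)=a$ for $a\in V(F)\setminus\{u\}$ and
$1\le i\le d$. The edges of $L_d$ and their images are as follows.
\begin{itemize}
\item Edges of $H-w$ are mapped to themselves.
\item Edges $wz$ with $z\in N_u$ are mapped to $uz$.
\item Edges $z_iv^i$ are mapped to $z_iv$.
\item The edges of $F^i-u^iv^i$, where $u^i=w$, are mapped one to one onto
those of $F-uv$.
\end{itemize}
The first three kinds cover $E(S)$, and since $d\ge1$ the last kind covers
$E(F-uv)$. So $\pi$ is a homomorphism onto all edges of $R$. It is also onto the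
vertices, since $R$ has no isolated vertices. Both $L_d$ and $R$ have chromatic
number $k$, the latter by Lemma~\ref{lem:critical}. By Lemma~\ref{lem:onto},
$R\in\mathcal C$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95,
  dot/.style={circle,fill=black,inner sep=1.4pt}]
\draw (2.2,-0.1) ellipse (2.3 and 0.6);
\node at (1.6,-0.3) {\small $H-w$};
\node[dot] (n1) at (0.7,0.1) {};
\node[dot] (n2) at (1.3,0.1) {};
\node[dot,label={[font=\small]below:$z_1$}] (z1) at (2.7,0.1) {};
\node[dot,label={[font=\small]below:$z_2$}] (z2) at (3.6,0.1) {};
\node[dot,label={[font=\small]left:$w$}] (w) at (1,2) {};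
\node[dot,label={[font=\small]right:$v^1$}] (v1) at (2.7,1.0) {};
\node[dot,label={[font=\small]right:$v^2$}] (v2) at (3.6,3.2) {};
\draw (w)--(n1) (w)--(n2) (v1)--(z1) (v2)--(z2);
\draw[fill=gray!20] (w.center) to[bend left=33] (v1.center) to[bend left=33] (w.center);
\draw[fill=gray!20] (w.center) to[bend left=20] (v2.center) to[bend left=20] (w.center);
\node at (1.85,1.5) {\small $F^1$};
\node at (2.3,2.6) {\small $F^2$};
\foreach \p in {(1,2),(2.7,1.0),(3.6,3.2)} \fill \p circle (1.6pt);
\node at (2.2,-1.1) {$L_2$};
\draw[->] (5.0,1.4) -- node[above] {$\pi$} (5.9,1.4);
\begin{scope}[xshift=6.6cm]
\draw (2.2,-0.1) ellipse (2.3 and 0.6);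
\node at (1.6,-0.3) {\small $H-w$};
\node[dot] (m1) at (0.7,0.1) {};
\node[dot] (m2) at (1.3,0.1) {};
\node[dot,label={[font=\small]below:$z_1$}] (y1) at (2.7,0.1) {};
\node[dot,label={[font=\small]below:$z_2$}] (y2) at (3.6,0.1) {};
\node[dot,label={[font=\small]left:$u$}] (u) at (1,2) {};
\node[dot,label={[font=\small]right:$v$}] (v) at (3.15,2) {};
\draw (u)--(m1) (u)--(m2) (v)--(y1) (v)--(y2);
\draw[fill=gray!20] (u.center) to[bend left=33] (v.center) to[bend left=33] (u.center);
\node at (2.07,2) {\small $F-uv$};
\foreach \p in {(1,2),(3.15,2)} \fill \p circle (1.6pt);
\node at (2.2,-1.1) {$R$};
\end{scope}
\end{tikzpicture}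
\caption{Moving two edges $wz_1,wz_2$ of $H$ to a new vertex. Left: two
successive conjunctions of $H$ with copies $F^1,F^2$ of $F$, all sharing the
vertex $w$; the shaded regions are these copies without their edges $u^iv^i$.
Right: after merging the two copies of $F$, the graph $R$, in which the edge
$uv$ of $F$ is replaced by the split of $H$ with $N_v=\{z_1,z_2\}$. The two
unlabeled vertices are those of $N_u$.}
\label{fig:merge}
\end{figure}

\section{Critical graphs: proof of Theorem~\ref{thm:A}}\label{sec:A}

We show by induction on $|V(G)|$ that every $k$-critical graph $G$ lies in
$\mathcal C$. If $G$ contains $K_k$, then $G=K_k\in\mathcal C$. So let $G\ne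
K_k$ and assume that all $k$-critical graphs with fewer vertices than $G$ are in
$\mathcal C$. The aim is to produce a $k$-critical graph $Z\in\mathcal C$ with a
homomorphism to $G$; criticality of $G$ will make it onto.

Since the minimum degree is at least $k-1$, there is a vertex $x$ with $k-1$
distinct neighbors $p_1,\dots,p_{k-1}$. Let $P_1,\dots,P_m$ be those pairs
$\{p_i,p_j\}$, $i\ne j$, that are not adjacent in $G$, and write
$P_t=\{u_t,v_t\}$. These pairs prevent $x,p_1,\dots,p_{k-1}$ from forming a
complete graph in $G$.

\medskip
\noindent\textbf{For each $P_t$, a colorable split inside $G$.}
Fix $t$ and let $G_t$ be obtained from $G$ by identifying $u_t$ and $v_t$ to a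
vertex $w$. A coloring of $G_t$ would give a coloring of $G$, so
$\chi(G_t)\ge k$, and $G_t$ contains a $k$-critical subgraph $H_t$. As $H_t$
has fewer vertices than $G$, we have $H_t\in\mathcal C$ by induction. Moreover
$w\in V(H_t)$, since otherwise $H_t$ would be a subgraph of $G-u_t$, which is
colorable.

Each $z\in N_{H_t}(w)$ is adjacent in $G$ to $u_t$ or to $v_t$. So we can
partition $N_{H_t}(w)$ into sets $N_u\subseteq N_G(u_t)$ and
$N_v\subseteq N_G(v_t)$; a vertex adjacent to both goes to either. The
corresponding split $S_t$, with $u_t$ and $v_t$ as its new vertices, is then a
subgraph of $G$.

To use Lemmas~\ref{lem:critical} and~\ref{lem:class} we need $S_t$ to be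
colorable, and for this it suffices that $S_t\ne G$. This is where the choice of
$P_t$ in the neighborhood of $x$ is used. Both $xu_t$ and $xv_t$ are edges of
$G$, but $x$ lies in at most one of the disjoint sets $N_u,N_v$, so at least one
of these two edges is missing from $S_t$. Hence $S_t$ is a proper subgraph of
the $k$-critical graph $G$, and it is colorable. (For a non-adjacent pair
without a common neighbor, this argument would not exclude $S_t=G$.)

\medskip
\noindent\textbf{Replacing the wrong edges.}
Let $Z_0$ be the complete graph with vertex set $\{x,p_1,\dots,p_{k-1}\}$. For
$t=1,\dots,m$ let $Z_t$ be obtained from $Z_{t-1}$ by replacing the edge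
$u_tv_t$ by a copy of $S_t$ in which all vertices other than $u_t$ and $v_t$ are
new. (Thus, if $x$ or some $p_i\notin P_t$ belongs to $S_t$, then it is
represented there by a new vertex.) The edge $u_tv_t$ is present in $Z_{t-1}$,
because among the edges of $Z_0$ only those joining the pairs
$P_1,\dots,P_{t-1}$ have been removed. Starting from $Z_0=K_k\in\mathcal C$,
Lemmas~\ref{lem:critical} and~\ref{lem:class}, applied with $F=Z_{t-1}$ and a
copy of $H_t$ as $H$, show inductively that each $Z_t$ is $k$-critical and
belongs to $\mathcal C$.

\medskip
\noindent\textbf{Mapping onto $G$.}
Put $Z=Z_m$, and let $\varphi:V(Z)\to V(G)$ be the identity on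
$\{x,p_1,\dots,p_{k-1}\}$ and take each new vertex to the vertex of $G$ of which
it is a copy. The edges of $Z$ that come from $Z_0$ are the edges $xp_i$ and
the edges $p_ip_j$ with $p_ip_j\in E(G)$. All other edges of $Z$ belong to
copies of the graphs $S_t\subseteq G$. So $\varphi$ is a homomorphism $Z\to G$.
A coloring of the subgraph $(\varphi(V(Z)),\varphi(E(Z)))$ of $G$ would pull
back to a coloring of $Z$. Hence this subgraph is not colorable, and since $G$
is $k$-critical, it is all of $G$. So $\varphi$ is onto. As $Z\in\mathcal C$
and $\chi(G)=k$, Lemma~\ref{lem:onto} gives $G\in\mathcal C$. \qed

\section{Connected graphs: proof of Theorem~\ref{thm:B}}\label{sec:B}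

\noindent\textbf{Necessity.} Each graph in a conjunction-critical construction
is a copy of $K_k$, or the output of a conjunction and hence $k$-critical, or
obtained by a coalition from an earlier graph. Critical graphs are connected
and have chromatic number $k$; a coalition preserves connectedness and does not
decrease $\chi$. So every graph in the construction is connected and has
$\chi\ge k$.

\medskip
Let now $B$ be connected with $\chi(B)\ge k$. By Theorem~\ref{thm:A} and
Lemma~\ref{lem:onto} it suffices to find a $k$-critical graph with an onto
homomorphism to $B$. A $k$-critical subgraph of $B$ covers some of the edges,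
and we extend the covered part edge by edge. The smallest case shows how. Let
$k=3$ and let $B$ be a triangle $ast$ with a pendant edge $ab$. We want an
odd cycle whose image contains both the triangle and the edge $ab$. A triangle
$q_1q_2q_3$ with $q_1\mapsto b$ and $q_2,q_3\mapsto a$ would cover $ab$, but
$q_2q_3$ would become a loop. Replace $q_2q_3$ by the split of the triangle
$ast$ at $a$, that is, by a path $q_2\,s\,t\,q_3$. We obtain a $5$-cycle, which
maps onto $B$. For general $k$ we start from $K_k$, send one vertex to $b$ and
all others to $a$, and replace every edge that would become a loop.

\begin{lemma}\label{lem:grow}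
Let $H$ be $k$-critical, $\varphi:H\to B$ a homomorphism, and $ab\in E(B)$ an
edge with $a\in\varphi(V(H))$. Then there are a $k$-critical graph $H'$ and a
homomorphism $\varphi':H'\to B$ with
$\varphi'(E(H'))=\varphi(E(H))\cup\{ab\}$.
\end{lemma}

\begin{proof}
Choose $y\in V(H)$ with $\varphi(y)=a$ and a neighbor $z$ of $y$. Let $S$ be the
split of $H$ at $y$ with $N_u=N_H(y)\setminus\{z\}$ and $N_v=\{z\}$. It is
colorable, as shown in the proof of Corollary~\ref{cor:conj}. Start with the
complete graph on $q_1,\dots,q_k$ and replace, one after the other, each edge
$q_iq_j$ with $2\le i<j\le k$ by a fresh copy of $S$, with $q_i$ as $u$ and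
$q_j$ as $v$. By Lemma~\ref{lem:critical} the resulting graph $H'$ is
$k$-critical.

Let $\varphi'(q_1)=b$ and $\varphi'(q_i)=a$ for $i\ge2$, and let $\varphi'$ agree
with $\varphi$ on the copies of vertices of $H-y$. The edges $q_1q_i$ are mapped
to $ab$. On each copy of $S$ the map $\varphi'$ is the natural map $S\to H$,
which sends $u,v$ to $y$ and is a bijection on edges, followed by $\varphi$. So
the edges of each copy are mapped onto $\varphi(E(H))$. There is at least one
copy, since $k\ge3$. Hence $\varphi'$ is a homomorphism with the required edge
image.
\end{proof}

\noindent\textbf{Sufficiency.} Start with a $k$-critical subgraph $H$ of $B$ and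
its inclusion map $\varphi$. As long as $\varphi(E(H))\ne E(B)$, there is an edge
$ab\in E(B)\setminus\varphi(E(H))$ with $a\in\varphi(V(H))$. Indeed, if
$\varphi(V(H))=V(B)$, every uncovered edge will do; otherwise, as $B$ is
connected, some edge $ab$ of $B$ has $a\in\varphi(V(H))$ and
$b\notin\varphi(V(H))$, and this edge is uncovered. Lemma~\ref{lem:grow} gives
a new pair $(H,\varphi)$ whose edge image is larger by $ab$. After finitely
many steps we have a $k$-critical graph $H$ and a homomorphism $\varphi:H\to B$
with $\varphi(E(H))=E(B)$. It is also onto the vertices, because $B$ is
connected with at least two vertices and so has no isolated vertices.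

By Theorem~\ref{thm:A}, $H\in\mathcal C$, and by Lemma~\ref{lem:onto}, $B$ is
obtained from $H$ by coalitions; so $B$ has a conjunction-critical
construction. If $\chi(B)=k$, the graphs $W$ in these coalition steps satisfy
$k=\chi(H)\le\chi(W)\le\chi(B)=k$, and $B\in\mathcal C$. \qed

\section{Disconnected graphs: proof of Theorem~\ref{thm:C}}\label{sec:C}

\noindent\textbf{Necessity.} A coalition does not decrease $\chi$. Suppose that
$\chi(G_1),\chi(G_2)\ge k$ and that a conjunction of $G_1$ and $G_2$ has a
coloring $c$. Since $y_1y_2$ is an edge, $c(y_1)\ne c(y_2)$, so $c(x)\ne c(y_i)$
for some $i\in\{1,2\}$. Then $c$ restricts to a coloring of $G_i$, with $x_i$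
colored $c(x)$, a contradiction. So all constructible graphs have $\chi\ge k$.

\medskip
\noindent\textbf{Sufficiency.} Let $\chi(B)\ge k$. We use induction on the
number $r$ of components of $B$. For $r=1$ apply Theorem~\ref{thm:B}. By the
same theorem, every construction of a disconnected graph must contain a
conjunction in which an input or the output is not critical. The idea is
that a conjunction deletes two edges and so can disconnect a part that was
attached by an auxiliary edge. For example, let $k=3$ and take two triangles,
each with a pendant edge. Apply a conjunction that identifies the two pendant
vertices and deletes both pendant edges. The outcome is an isolated vertex and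
two triangles joined by an edge, and coalitions merge the two triangles into
one.

Let $r\ge2$. Choose a component $B_1$ of $B$ with $\chi(B_1)\ge k$, an edge
$bb'$ of $B_1$, and another component $Y$. Put $B'=B-V(Y)$. This graph has $r-1$
components, contains $B_1$, and has $\chi(B')\ge k$.

\emph{Case 1: $Y$ has an edge $yy'$.} Let $X_1=B+by$, and let $X_2$ be $B'$ with
a new vertex $q$ adjacent only to $b$. Both graphs have $r-1$ components and
chromatic number at least $k$, so both are constructible by induction. Form
their conjunction with $x_1=b$, $y_1=y$ in $X_1$ and $x_2=b$, $y_2=q$ in $X_2$.
The edges $by$ and $bq$ are deleted and $yq$ is added. The result consists of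
two copies of $B'$ sharing the vertex $b$ and, disjoint from them, of $Y$ with
an additional vertex $q$ adjacent only to $y$. Map both copies of $B'$
identically to $B'$, map $Y$ identically to $Y$, and let $q\mapsto y'$. The edge
$yq$ goes to $yy'$, so this is an onto homomorphism to $B$. By
Lemma~\ref{lem:onto}, $B$ is constructible.

\emph{Case 2: $Y$ is a single vertex $y$.} Let $X_1=B+yb$ and $X_2=B+yb'$. Both
have $r-1$ components and chromatic number at least $k$, so both are
constructible by induction. Form their conjunction with $x_1=x_2=y$, $y_1=b$ and
$y_2=b'$. It consists of the isolated vertex $y$ and two disjoint copies of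
$B'$, joined by an edge from the vertex $b$ of the first copy to the vertex $b'$
of the second. Map both copies identically to $B'$ and $y$ to $y$. The joining
edge goes to $bb'\in E(B')$, so this is an onto homomorphism to $B$. By
Lemma~\ref{lem:onto}, $B$ is constructible.

\medskip
This proves the first statement of Theorem~\ref{thm:C}; the second follows by
comparison with Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}
\bibitem{source}
\emph{Colorings And Crossings},
\url{https://www.ic.unicamp.br/~reltech/2013/13-18.pdf}.
\end{thebibliography}

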